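
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}
\newtheorem{proposition}{Proposition}
\theoremstyle{remark}
\newtheorem{remark}{Remark}


\title{Bases of complex exponentials that are not Riesz bases}

\begin{abstract}
We construct real sequences $\{\lambda_n\}_{n\in\mathbf Z}$ for which the exponentials $e^{i\lambda_n\omega}$, taken in the order $n=0,1,-1,2,-2,\dots$, form a Schauder basis of $L^2[-\sigma,\sigma]$ but not a Riesz basis. For $\sigma=\pi$ the $\lambda_n$ are the zeros of an entire function whose modulus on the real line is comparable, away from its zeros, to $(1+d(x))^{\alpha}$, where $d$ is the distance to a Cantor-type set of integers. Convergence of the expansions needs only $\alpha<\frac12$, while the Riesz property requires $\alpha$ to lie below a smaller threshold determined by the dimension of the set. For $\sigma=\pi$ the frequencies can be chosen with $\sup_n|\lambda_n-n|\le\frac14+\varepsilon$ for any $\varepsilon>0$, and by Kadec's theorem the constant $\frac14$ is sharp.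
\end{abstract}

\section{The question and the answer}

Let $\sigma>0$ and let $\{\lambda_n\}_{n\in\mathbf Z}$ be a sequence of real numbers. When is every function in the complex space $L^2[-\sigma,\sigma]$ a unique superposition of the exponentials $e^{i\lambda_n\omega}$, $i=\sqrt{-1}$? The word ``superposition'' has more than one meaning. Recall three notions for a countable family $\{x_n\}$ in a separable Hilbert space $X$.
\begin{itemize}
\item It is a \emph{(Schauder) basis} if it can be enumerated as a sequence $(x_{n_k})_{k\ge1}$ such that every $x\in X$ has a unique expansion $x=\sum_{k=1}^\infty c_kx_{n_k}$ with scalar $c_k$, the series converging in norm.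
\item It is a \emph{Riesz basis} if it is the image of an orthonormal basis of $X$ under a bounded invertible linear operator on $X$.
\item It is a \emph{frame} if $A\|x\|^2\le\sum_n|\langle x,x_n\rangle|^2\le B\|x\|^2$ for all $x\in X$, with constants $0<A\le B<\infty$. A frame is \emph{exact} if it ceases to be a frame when any element is removed.
\end{itemize}
Every Riesz basis is a Schauder basis in any enumeration, and exact frames are Riesz bases. In a Riesz basis the size of $x$ is comparable to the $\ell^2$ norm of its coefficients. A Schauder basis promises only that the partial sums converge in one particular order.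

\medskip
\noindent\textbf{Question} (posed in \cite{ERL}). \emph{Are there bases of complex exponentials $\{e^{i\lambda_n\omega}\}_{n\in\mathbf Z}$, $\lambda_n\in\mathbf R$, of $L^2[-\sigma,\sigma]$ other than Riesz bases?}
\medskip

The report \cite{ERL}, written in 1995, describes the question as open and says that every example known to its author had been proven to be a Riesz basis. Some simple observations point toward the answer ``no.'' Exponentials are rigid, since only the frequencies can be chosen. If the frequencies are separated, the upper frame inequality holds automatically (see \eqref{eq:bessel} below). A basis that is also a frame is an exact frame, because it is no longer complete after an element is removed; hence it is a Riesz basis. So for a basis with separated frequencies only the lower frame inequality is at stake. Moreover, in the simplest instance of the construction below, where the frequencies are the zeros of an entire function comparable on the real line, off its zeros, to $(1+|x|)^\alpha$, the basis property and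 the Riesz property both hold in the whole range $0<\alpha<\frac12$ (Remark~\ref{rem:power}). The answer is nevertheless ``yes.'' Put
\[
s=\log_32\in(0,1).
\]

\begin{theorem}\label{thm:main}
Let $\frac{1-s}2\le\alpha<\frac12$; for instance $\alpha=\frac14$, since $\frac{1-s}2<0.19$. The construction of Section~\ref{sec:F} gives a real, increasing sequence $\{\lambda_n\}_{n\in\mathbf Z}$, separated in the sense that $\inf_n(\lambda_{n+1}-\lambda_n)>0$, such that $\{e^{i\lambda_n\omega}\}$, enumerated as $n=0,1,-1,2,-2,\dots$, is a Schauder basis of $L^2[-\pi,\pi]$ but not a Riesz basis. Consequently, for every $\sigma>0$ the system $\{e^{i(\pi\lambda_n/\sigma)\omega}\}$ in the same order is a Schauder basis of $L^2[-\sigma,\sigma]$ but not a Riesz basis.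
\end{theorem}

\begin{theorem}\label{thm:sharp}
\textup{(i)} For every $\alpha\in(0,\frac12)$ the construction of Section~\ref{sec:F} gives a Schauder basis of $L^2[-\pi,\pi]$ in the order $0,1,-1,2,-2,\dots$. It is a Riesz basis if and only if $\alpha<\frac{1-s}2$.

\textup{(ii)} For every $\varepsilon>0$ there is a real sequence with $\sup_n|\lambda_n-n|\le\frac14+\varepsilon$ such that $\{e^{i\lambda_n\omega}\}$ is a Schauder basis (same order) but not a Riesz basis of $L^2[-\pi,\pi]$. The constant $\frac14$ is sharp: by Kadec's theorem, $\sup_n|\lambda_n-n|<\frac14$ with $\lambda_n$ real forces a Riesz basis.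
\end{theorem}

Theorem~\ref{thm:sharp}(ii) does not decide whether a basis that is not Riesz can satisfy $\sup_n|\lambda_n-n|=\frac14$ exactly.

The last sentence of Theorem~\ref{thm:main} follows from the first: the unitary map $g(\omega)\mapsto\sqrt{\pi/\sigma}\,g(\pi\omega/\sigma)$ from $L^2[-\pi,\pi]$ to $L^2[-\sigma,\sigma]$ sends $e^{i\lambda\omega}$ to $\sqrt{\pi/\sigma}\,e^{i(\pi\lambda/\sigma)\omega}$, and a common constant factor affects neither property. From now on $\sigma=\pi$. The proof of Theorem~\ref{thm:main} uses only textbook facts. Theorem~\ref{thm:sharp} uses in addition the theorems of Muckenhoupt, Hunt--Muckenhoupt--Wheeden, Helson--Szeg\H{o} and Kadec, recalled where they are needed.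

\paragraph{Conventions.} $z=x+iy$; $C,c>0$ are constants that may change from line to line and may depend on $\alpha$ and, from Section~\ref{sec:F} on, on the function $U$ chosen there, but on nothing else unless indicated; $A\asymp B$ means $cB\le A\le CB$; $|S|$ is Lebesgue measure; $P_y(u)=\frac1\pi\frac y{u^2+y^2}$ is the Poisson kernel, and $P_yv=P_y*v$. For $\varphi\in L^2[-\pi,\pi]$ let
\[
\hat\varphi(z)=\int_{-\pi}^{\pi}\varphi(\omega)e^{-iz\omega}\,d\omega ,\qquad\text{so that}\qquad \hat\varphi(\lambda)=\langle\varphi,e^{i\lambda\omega}\rangle\ (\lambda\in\mathbf R),\qquad \|\hat\varphi\|^2_{L^2(\mathbf R)}=2\pi\|\varphi\|^2 .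
\]
By the Paley--Wiener theorem the functions $\hat\varphi$ are exactly the entire functions of exponential type $\le\pi$ whose restrictions to $\mathbf R$ are in $L^2(\mathbf R)$.

\section{The idea}\label{sec:idea}

\paragraph{The generating function.} Suppose that $\Lambda=\{\lambda_n\}$ is the zero set of an entire function $F$ with simple zeros, and that the functions
\[
G_n(z)=\frac{F(z)}{F'(\lambda_n)(z-\lambda_n)}
\]
are of exponential type $\le\pi$ and in $L^2(\mathbf R)$. Then $G_n=\hat\psi_n$ with $\psi_n\in L^2[-\pi,\pi]$, and $\langle\psi_n,e^{i\lambda_m\omega}\rangle=G_n(\lambda_m)=\delta_{nm}$. So $\{\psi_n\}$ is biorthogonal to the exponentials, and a partial sum of the expansion is $\varphi\mapsto\sum\langle\varphi,\psi_n\rangle e^{i\lambda_n\omega}$ over a finite set of indices. On the Fourier side its adjoint is the interpolation operator $f\mapsto\sum f(\lambda_n)G_n$. Both properties can therefore be studied through $F$.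

\paragraph{The smallest case: Fourier series by contour integration.} Take $\lambda_n=n$ and $F(z)=\sin\pi z$. The partial sums are orthogonal projections, but we bound them in a way that never uses orthogonality. Let $f=\hat\varphi$, let $a<b$ be half-integers (elements of $\mathbf Z+\frac12$), and let $x\ne a,b$ be real and not an integer. Integrating $f(\zeta)/(F(\zeta)(x-\zeta))$ around the rectangle $[a,b]\times[-Y,Y]$ and letting $Y\to\infty$ gives
\[
\sum_{a<n<b}f(n)G_n(x)=1_{(a,b)}(x)f(x)+F(x)\bigl(J_b(x)-J_a(x)\bigr),\qquad J_\tau(x)=\frac1{2\pi i}\int_{\tau-i\infty}^{\tau+i\infty}\frac{f(\zeta)\,d\zeta}{F(\zeta)(x-\zeta)} .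
\]
(Lemma~\ref{lem:contour} gives the details in the general case.) On the line $\operatorname{Re}\zeta=\tau$ with $\tau$ a half-integer, $|\sin\pi(\tau+iy)|=\cosh\pi y\ge\frac12e^{\pi|y|}$. Put $r=|x-\tau|$ and $H(y)=(|f(\tau+iy)|+|f(\tau-iy)|)e^{-\pi y}$. Since $|x-\tau\mp iy|\ge(r+y)/\sqrt2$,
\[
|F(x)J_\tau(x)|\le\frac{\sqrt2}\pi\int_0^\infty\frac{H(y)}{r+y}\,dy .
\]
The kernel $1/(r+y)$ is bounded on $L^2(0,\infty)$, and $\|H\|\le C\|\varphi\|$, because $H$ is controlled by Laplace transforms of $|\varphi|$. So the partial sums are bounded uniformly in $a,b$.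

\paragraph{Inserting a weight.} Now suppose $|F|$ is comparable, away from its zeros, to $e^{\pi|y|}(1+|y|+d(x))^\alpha$, where $d\ge0$ is any function with $|d(x)-d(t)|\le|x-t|$. The only new factor in the kernel is
\[
\Bigl(\frac{1+d(x)}{1+y+d(\tau)}\Bigr)^\alpha\le\Bigl(\frac{1+d(\tau)+r}{1+d(\tau)+y}\Bigr)^\alpha\le\max\bigl(1,r/y\bigr)^\alpha ,
\]
and $\max(1,r/y)^\alpha/(r+y)$ is still a bounded kernel on $L^2$ as long as $\alpha<\frac12$. The contour meets the weight at only one real point $\tau$ and otherwise runs where the weight is smoothed out. \emph{The bound sees nothing of the function $d$ except its Lipschitz constant.}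

\paragraph{What the Riesz property sees.} For a Riesz basis we would also have $\|\sum c_nG_n\|^2\le C\sum|c_n|^2$. Suppose $d$ is the distance to a set $E\subset[0,\infty)$ with $0\in E$, so that $d(-R)=R$. Choose the $c_n$ for $\lambda_n\in[0,R]$ so that all terms of $\sum c_nG_n$ add up on $[-2R,-R]$. As Section~\ref{sec:fail} will show, this gives the necessary condition
\begin{equation}\label{eq:heur}
\sum_{\lambda_n\in[0,R]}(1+d(\lambda_n))^{-2\alpha}\le C\,R^{1-2\alpha},
\end{equation}
which says that the average of $(1+d)^{-2\alpha}$ over $[0,R]$ is at most $C$ times its size at $-R$. For $E=\{0\}$ this holds for every $\alpha<\frac12$. To violate it, $[0,R]$ must contain many points close to $E$. We take for $E$ the nonnegative integers with ternary digits $0$ and $2$ only. In $[0,3^k]$ there are $2^{k-m-1}$ gaps of $E$ of length about $3^m$ ($0\le m<k$), and inside such a gap $1+d$ is at most about $3^m$. The gaps of size $3^m$ contribute at least about $2^{k-m-1}3^{m(1-2\alpha)}$ to the sum. For the critical value $2\alpha=1-s$ we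 have $3^{1-2\alpha}=3^s=2$. Then \emph{each} of the $k$ scales contributes about $2^{k-1}$, for a total of about $k2^{k-1}$, while $R^{1-2\alpha}=2^k$ for $R=3^k$. So \eqref{eq:heur} fails by a logarithm, and for larger $\alpha$ by a power of $R$. Since $\frac{1-s}2<\frac12$, there is a whole interval of exponents for which the basis property survives and the Riesz property does not.

What remains is to construct $F$. There the set $E$ must not be too thick: the harmonic extension of $\alpha\log(1+d)$ has to be within a bounded distance of $\alpha\log(1+y+d)$ for $y\ge1$. This is where $s<1$ is used.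

\section{The set $E$ and the harmonic extension of $\log(1+d)$}\label{sec:E}

Let
\[
E=\Bigl\{\sum_{q=0}^Nc_q3^q:\ N\ge0,\ c_q\in\{0,2\}\Bigr\}\subset[0,\infty),\qquad d(x)=\operatorname{dist}(x,E);
\]
see Figure~\ref{fig:d}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.33cm,y=0.33cm]
\draw[->] (-8.8,0)--(31.5,0) node[right] {$x$};
\draw[thick] (-8,8)--(0,0)--(1,1)--(2,0)--(4,2)--(6,0)--(7,1)--(8,0)--(13,5)--(18,0)--(19,1)--(20,0)--(22,2)--(24,0)--(25,1)--(26,0)--(30,4);
\foreach \p in {0,2,6,8,18,20,24,26} {\fill (\p,0) circle (2pt); \node[below] at (\p,-0.2) {\footnotesize $\p$};}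
\end{tikzpicture}
\caption{The graph of $d$, the distance to $E$, on $[-8,30]$. The dots are the points of $E$ in this interval. Inside $[0,26]$ the set $E$ has four gaps of length $2$, two of length $4$ and one of length $10$; to the left of $0$ we have $d(x)=|x|$.}
\label{fig:d}
\end{figure}

A \emph{level-$m$ block} ($m\ge0$) is an interval $[e,e+3^m-1]$ with $e\in3^mE$. We record its properties.
\begin{itemize}
\item The level-$m$ blocks cover $E$: splitting the digits of an element of $E$ at position $m$ writes it as $e+e'$ with $e\in3^mE$ and $0\le e'\le\sum_{q<m}2\cdot3^q=3^m-1$.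
\item Distinct elements of $3^mE$ differ by nonzero multiples of $2\cdot3^m$, so distinct level-$m$ blocks are at distance $\ge2\cdot3^m-(3^m-1)=3^m+1$.
\item The part of $E$ in a level-$(m+1)$ block starting at $e$ lies in the two level-$m$ blocks starting at $e$ and $e+2\cdot3^m$. Hence the part of $E$ in a level-$k$ block lies in $2^{k-m}$ level-$m$ blocks, for $m\le k$.
\item Between these two blocks lies the \emph{gap} $(e+3^m-1,\ e+2\cdot3^m)$, of length $3^m+1$, which contains no point of $E$ and has both endpoints in $E$. Gaps are therefore components of $\mathbf R\setminus E$. Those belonging to different pairs $(m,e)$ are disjoint, since the length determines $m$ and then the left endpoint determines $e$.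
\end{itemize}

The following lemma says that $E$ has dimension at most $s$ at all scales $\ge1$ and all locations.

\begin{lemma}\label{lem:dim}
For $x\in\mathbf R$ and $1\le\eta\le r$,
\[
\bigl|\{t:\ |t-x|\le r,\ 1+d(t)<\eta\}\bigr|\le C\,r\Bigl(\frac\eta r\Bigr)^{1-s}.
\]
Consequently, for $r\ge1$,
\begin{equation}\label{eq:logint}
\int_{|t-x|\le r}\log^+\frac r{1+d(t)}\,dt\le Cr .
\end{equation}
\end{lemma}

\begin{proof}
Every $t$ in the set is within $\eta\le r$ of some $e\in E\cap[x-2r,x+2r]$. Let $k$ be the least integer $\ge 0$ with $3^k\ge4r$. Distinct level-$k$ blocks are at distance $>4r$, so all these $e$ lie in one level-$k$ block. Choose $m\geq 0$ with $3^m\le\eta<3^{m+1}$; then $m\le k$, since $3^m\le\eta\le r<3^k$. The points $e$ lie in $2^{k-m}$ intervals of length $\le3^m\le\eta$, so the set has measure at most $2^{k-m}\cdot3\eta$. Since $4r\ge4$ we have $k\ge2$ and $3^{k-1}<4r$. Together with $3^{-m}<3/\eta$ this gives $3^{k-m}<36r/\eta$, and so $2^{k-m}=(3^{k-m})^s\le(36r/\eta)^s$. This proves the first claim. Since $1+d\ge1$,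 the integral in \eqref{eq:logint} equals
\[
\int_0^{\log r}\bigl|\{t:|t-x|\le r,\ 1+d(t)<re^{-u}\}\bigr|\,du\le Cr\int_0^\infty e^{-(1-s)u}\,du .\qedhere
\]
\end{proof}

Fix $\alpha\in(0,\frac12)$ and let $v(x)=\alpha\log(1+d(x))\ge0$. Since $1+d(t)\le1+d(x)+|t-x|\le(1+d(x))(1+|t-x|)$, and likewise with $x,t$ exchanged,
\begin{equation}\label{eq:vlip}
|v(t)-v(x)|\le\alpha\log(1+|t-x|).
\end{equation}
In particular, the Poisson integrals $P_yv$ converge.

\begin{lemma}\label{lem:poisson}
$P_yv(x)=\alpha\log(1+y+d(x))+O(1)$ uniformly in $x\in\mathbf R$ and $y\ge1$.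
\end{lemma}

\begin{proof}
Put $A=1+y+d(x)$.

\emph{Upper bound.} We have $1+d(t)\le A+|t-x|\le A(1+|t-x|/y)$, and $\int P_y(x-t)\log(1+|t-x|/y)\,dt$ is a finite constant independent of $y$.

\emph{Lower bound.} As $\log(1+d(t))\ge\log A-\log^+\frac A{1+d(t)}$, it suffices to show that
\[
\int P_y(x-t)\log^+\frac A{1+d(t)}\,dt\le C .
\]
On $2^{l-1}A<|t-x|\le2^lA$ ($l\ge1$) we have $P_y(x-t)\le\frac{4y}{\pi4^lA^2}$. By \eqref{eq:logint} with $r=2^lA$ this range contributes at most $C2^{-l}y/A\le C2^{-l}$, which is summable. It remains to treat $|t-x|\le A$.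

If $d(x)\le y$, then $A\le3y$ and $P_y\le\frac1{\pi y}$, and \eqref{eq:logint} with $r=A$ bounds the contribution by $CA/y\le C$.

If $d(x)>y\ge1$, then $A\le3d(x)$. On $|t-x|\le d(x)/2$ we have $1+d(t)\ge1+d(x)/2\ge A/6$, so this part contributes at most $\log6$. On $d(x)/2<|t-x|\le A$ we have $P_y(x-t)\le\frac{4y}{\pi d(x)^2}$, and \eqref{eq:logint} bounds the contribution by $CyA/d(x)^2\le C$.
\end{proof}

\begin{remark}
Some bound on the thickness of $E$ is needed here. Take instead $E=\{0,1,2,\dots\}$. Then $0\le v\le\alpha\log\frac32$ on $[0,\infty)$ and $v(-t)=\alpha\log(1+t)$ for $t\geq 0$, so for $x>1$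
\[
P_yv(x)\le\alpha\log\tfrac32+\frac{\alpha y}\pi\int_0^\infty\frac{\log(1+t)}{(x+t)^2}\,dt=\alpha\log\tfrac32+\frac{\alpha y}\pi\,\frac{\log x}{x-1}.
\]
At $x=y^2$ this stays bounded as $y\to\infty$, while $\alpha\log(1+y)$ does not.
\end{remark}

\section{The generating function}\label{sec:F}

We look for an entire function $F$ with real zeros and $\log|F|\approx\pi|y|+\alpha\log(1+|y|+d(x))$. By Lemma~\ref{lem:poisson} there is a function of this size that is harmonic off the real line, namely $\pi|y|$ plus a Poisson integral of $v$. Its Laplacian is $2\pi$ times a measure $\nu$ on $\mathbf R$, and we replace $\nu$ by unit point masses. Two things can go wrong. If the density of $\nu$ is not bounded above and below, the point masses are not evenly spaced; we prevent this by smoothing $v$ at a large scale $L$. And if a unit mass is not placed at the center of mass of the piece it replaces, the error it causes decays in general only like $1/\text{distance}$, which is not summable.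

Only the following properties of the harmonic function will be used; in Section~\ref{sec:kadec} we shall need a choice other than a Poisson integral of $v$.

\medskip
\noindent\textbf{Condition (H).} \emph{$U$ is a real harmonic function on $\{y>-L\}$ for some $L>0$, with}
\[
\eta:=\frac1\pi\sup_x|U_y(x,0)|\le\frac12,\qquad |U(x,y)-\alpha\log(1+y+d(x))|\le C\quad(y\ge0).
\]

\begin{lemma}\label{lem:H}
For all sufficiently large $L$, $U(x,y)=P_{y+L}v(x)$ satisfies \textup{(H)}.
\end{lemma}

\begin{proof}
For $L\ge1$ the second condition follows from Lemma~\ref{lem:poisson}, since $1+y+d\le1+y+L+d\le(1+L)(1+y+d)$. Since $\int\partial_yP_y(u)\,du=0$ and $|\partial_yP_y(u)|\le\frac1{\pi(u^2+y^2)}$, \eqref{eq:vlip} gives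
\[
|U_y(x,0)|=\Bigl|\int\partial_yP_y(x-t)\big|_{y=L}\,(v(t)-v(x))\,dt\Bigr|\le\frac\alpha\pi\int\frac{\log(1+|u|)}{u^2+L^2}\,du ,
\]
which tends to $0$ as $L\to\infty$.
\end{proof}

\paragraph{The frequencies.} Fix $\alpha\in(0,\frac12)$ and a function $U$ satisfying (H); every result below on the sequence $\Lambda$ constructed from them holds for each such choice. Let $\rho(x)=U_y(x,0)$, a continuous function, and let $d\nu=(1+\rho/\pi)\,dx$, whose density lies in $[1-\eta,1+\eta]\subset[\frac12,\frac32]$. Let $a_0=0$ and choose increasing $a_n$ ($n\in\mathbf Z$) with $\nu(I_n)=1$ for $I_n=[a_n,a_{n+1}]$; then $\frac23\le|I_n|\le2$, and the $I_n$ cover $\mathbf R$. Let $\lambda_n$ be the center of mass of $\nu$ on $I_n$: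
\[
\lambda_n=\int_{I_n}t\,d\nu(t)\in I_n,\qquad\Lambda=\{\lambda_n\}_{n\in\mathbf Z}.
\]
For $t\in I_n$ put $N(t)=\nu([a_n,t])$. Then $\frac{N(t)}{1+\eta}\le t-a_n\le\frac{N(t)}{1-\eta}$. Since $\int_{I_n}N\,d\nu=\int_0^1N\,dN=\frac12$, integration against $d\nu$ gives
\begin{equation}\label{eq:center}
\frac1{2(1+\eta)}\le\lambda_n-a_n\le\frac1{2(1-\eta)},
\end{equation}
and by reflection the same bounds hold for $a_{n+1}-\lambda_n$. As $\eta\le\frac12$, both distances lie in $[\frac13,1]$. Therefore
\begin{equation}\label{eq:sep}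
\operatorname{dist}(a_m,\Lambda)\ge\tfrac13\quad(m\in\mathbf Z),\qquad\tfrac23\le\lambda_{n+1}-\lambda_n\le2,\qquad |t-\lambda_n|\le1\quad(t\in I_n).
\end{equation}

\begin{proposition}\label{prop:F}
There is an entire function $F$ with simple zeros exactly at $\Lambda$ and
\begin{equation}\label{eq:F}
|F(z)|\asymp\min(1,\operatorname{dist}(z,\Lambda))\,e^{\pi|y|}\,(1+|y|+d(x))^\alpha\qquad(z\in\mathbf C).
\end{equation}
In particular, $|F'(\lambda_n)|\asymp(1+d(\lambda_n))^\alpha$.
\end{proposition}

\begin{proof}
\emph{The measure.} Let $\Psi(z)=\pi|y|+U(x,|y|)$. It is continuous, harmonic off $\mathbf R$ and smooth up to $\mathbf R$ from both sides, with one-sided derivatives $\partial_y\Psi=\pm(\pi+\rho)$. For a test function $\chi$, Green's formula in the two half-planes gives $\int\Psi\,\Delta\chi=\int_{\mathbf R}2(\pi+\rho)\chi\,dx$. So $\Delta\Psi=2\pi\nu$ as distributions, with $\nu$ regarded as a measure on $\mathbf R\subset\mathbf C$.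

\emph{The correction.} Let
\[
g(z)=\sum_ng_n(z),\qquad g_n(z)=\log|z-\lambda_n|-\int_{I_n}\log|z-t|\,d\nu(t).
\]
We claim that the series converges for $z\notin\Lambda$ and that, uniformly in $z$,
\begin{equation}\label{eq:g}
g(z)=\log\min(1,\operatorname{dist}(z,\Lambda))+O(1).
\end{equation}

\emph{Far terms.} Suppose $|z-\lambda_n|\ge2$. For $t\in I_n$ put $w=\frac{t-\lambda_n}{z-\lambda_n}$. Then $|w|\le\frac12$ by \eqref{eq:sep}, so $|\log(1-w)+w|\le|w|^2$. Since $\nu(I_n)=1$, we have $g_n(z)=-\int_{I_n}\log|1-w|\,d\nu$, and since $\lambda_n$ is the center of mass, $\int_{I_n}w\,d\nu=0$. Hence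
\[
|g_n(z)|\le\int_{I_n}|w|^2\,d\nu\le|z-\lambda_n|^{-2}.
\]
By \eqref{eq:sep} each half-open interval of length $1$ contains at most two $\lambda_n$, and $|z-\lambda_n|\ge\max(2,|x-\lambda_n|)$ for far terms. So the far terms sum to at most $\sum_{l\ge0}4\max(2,l)^{-2}\le C$ in absolute value. For $z$ in a compact set all but finitely many terms are far, and the tails converge uniformly.

\emph{Near terms.} By \eqref{eq:sep} at most $6$ indices satisfy $|z-\lambda_n|<2$. For these, $|z-t|<3$ on $I_n$, so $\int_{I_n}\log|z-t|\,d\nu\le\log3$. In the other direction, with $\log^-=\max(0,-\log)$,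
\[
\int_{I_n}\log|z-t|\,d\nu\ge-\int_{\mathbf{R}}\log^-|x-t|\,d\nu\ge-\frac32\int_{-1}^1\log\frac1{|u|}\,du=-3 .
\]
So $g_n(z)=\log|z-\lambda_n|+O(1)$. If $\lambda_m$ is a point of $\Lambda$ nearest to $z$ and $n\ne m$, then $|z-\lambda_n|\ge\frac13$ by \eqref{eq:sep}, so $g_n(z)=O(1)$. Only the term $g_m$ can be large, and \eqref{eq:g} follows; if $\operatorname{dist}(z,\Lambda)\ge2$, there are no near terms and \eqref{eq:g} reads $g=O(1)$.

\emph{From $g$ to $F$.} Since $\nu$ has bounded density, the potential $\int_{I_n}\log|z-t|\,d\nu$ is continuous. So $g_n$ is locally integrable and continuous off $\lambda_n$, and $\Delta g_n=2\pi\delta_{\lambda_n}-2\pi\nu|_{I_n}$. On each disc $g$ is a finite sum of such terms plus a uniformly convergent series of continuous functions, so it may be differentiated termwise in the sense of distributions. Thus $g$ is continuous off $\Lambda$ and $\Delta g=2\pi\sum_n\delta_{\lambda_n}-2\pi\nu$. Hence $h=\Psi+g$ satisfies $\Delta h=2\pi\sum_n\delta_{\lambda_n}$.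

Let $P$ be an entire function with simple zeros exactly at $\Lambda$ (Weierstrass). Then $\Delta\log|P|=2\pi\sum_n\delta_{\lambda_n}$ too, so $h-\log|P|$ is locally integrable with zero distributional Laplacian. By Weyl's lemma it coincides almost everywhere, and by continuity everywhere off $\Lambda$, with a harmonic function $\operatorname{Re}q$, $q$ entire. Set $F=Pe^q$. Then $|F|=e^h=e^{\pi|y|+U(x,|y|)+g(z)}$ off $\Lambda$, which is \eqref{eq:F} by (H) and \eqref{eq:g}. Dividing \eqref{eq:F} by $|z-\lambda_n|$ and letting $z\to\lambda_n$ gives the last claim.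
\end{proof}

\section{The basis property}\label{sec:basis}

Throughout this section $0<\alpha<\frac12$, and $\Lambda,F$ are as in Section~\ref{sec:F}. Write $e_n(\omega)=e^{i\lambda_n\omega}$. Let $G_n$ be as in Section~\ref{sec:idea}. Since $0\in E$ we have $d(x)\le|x|$, so \eqref{eq:F} shows that $G_n$ has exponential type $\le\pi$ and that $|G_n(x)|\le C_n(1+|x|)^{\alpha-1}$ on $\mathbf R$, with $C_n$ depending on $n$. Because $\alpha<\frac12$, this is in $L^2(\mathbf R)$. So $G_n=\hat\psi_n$ with $\psi_n\in L^2[-\pi,\pi]$ and $\langle\psi_n,e_m\rangle=\delta_{nm}$.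

For $m<M$ let
\[
T_{m,M}\varphi=\sum_{m\le n<M}\langle\varphi,\psi_n\rangle e_n,\qquad S_{m,M}f=\sum_{m\le n<M}f(\lambda_n)G_n .
\]
Since $T^*_{m,M}\varphi=\sum_{m\le n<M}\langle\varphi,e_n\rangle\psi_n$, we have $(T_{m,M}^*\varphi)^\wedge=S_{m,M}\hat\varphi$. The points $a_m$ separate the frequencies: $\lambda_n\in(a_m,a_M)$ exactly when $m\le n<M$, and $\operatorname{dist}(a_m,\Lambda)\ge\frac13$. For $f=\hat\varphi$, $\tau\in\{a_m\}_{m\in\mathbf Z}$ and real $x\ne\tau$ put
\[
J_\tau(x)=\frac1{2\pi i}\int_{\tau-i\infty}^{\tau+i\infty}\frac{f(\zeta)\,d\zeta}{F(\zeta)(x-\zeta)} .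
\]

\begin{lemma}\label{lem:J}
Let $f=\hat\varphi$, $\varphi\in L^2[-\pi,\pi]$, and $\tau\in\{a_m\}$. The integral $J_\tau(x)$ converges absolutely for $x\ne\tau$, and
\[
|J_\tau(x)|\le C\|\varphi\|\,|x-\tau|^{-1/2},\qquad\|FJ_\tau\|_{L^2(\mathbf R)}\le C\|\varphi\| ,
\]
with $C$ independent of $\tau$, $x$ and $\varphi$.
\end{lemma}

\begin{proof}
Let $H(y)=(|f(\tau+iy)|+|f(\tau-iy)|)e^{-\pi y}$ for $y>0$. From the definition of $\hat\varphi$,
\[
|f(\tau+iy)|e^{-\pi y}\le\int_{-\pi}^\pi|\varphi(\omega)|e^{-y(\pi-\omega)}\,d\omega=\int_0^{2\pi}|\varphi(\pi-u)|e^{-yu}\,du ,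
\]
and similarly for $\tau-iy$ with $\varphi(u-\pi)$. The Laplace transform has norm $\sqrt\pi$ on $L^2(0,\infty)$, so $\|H\|_{L^2(0,\infty)}\le2\sqrt\pi\,\|\varphi\|$.

Put $D=1+d(\tau)$ and $r=|x-\tau|$. By \eqref{eq:F} and $\operatorname{dist}(\tau,\Lambda)\ge\frac13$,
\[
|F(\tau\pm iy)|\ge c\,e^{\pi y}(D+y)^\alpha\ge c\,e^{\pi y}.
\]
Since $|x-\tau\mp iy|\ge(r+y)/\sqrt2$, the integral of the absolute value of the integrand in $J_\tau(x)$ is at most
\[
C\int_0^\infty\frac{H(y)}{r+y}\,dy\le C\|H\|\Bigl(\int_0^\infty\frac{dy}{(r+y)^2}\Bigr)^{1/2}=C\|H\|\,r^{-1/2},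
\]
which gives absolute convergence and the first bound.

For the second bound we keep the factor $(D+y)^\alpha$. Since $d$ has Lipschitz constant $1$, $|F(x)|\le C(1+d(x))^\alpha\le C(D+r)^\alpha$. As $\frac{D+r}{D+y}\le\max(1,\frac ry)$,
\[
|F(x)J_\tau(x)|\le C\int_0^\infty k(r,y)H(y)\,dy,\qquad k(r,y)=\frac{1+(r/y)^\alpha}{r+y}.
\]
The kernel is homogeneous of degree $-1$, so the substitution $y=ru$ turns the integral into $\int_0^\infty k(1,u)H(ru)\,du$. By Minkowski's inequality, and since $\|H(u\,\cdot)\|=u^{-1/2}\|H\|$, its norm in $L^2((0,\infty),dr)$ is at most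
\[
\|H\|\int_0^\infty\frac{1+u^{-\alpha}}{1+u}\,u^{-1/2}\,du .
\]
This integral is finite because $\alpha<\frac12$. Adding the two sides $x>\tau$ and $x<\tau$ gives the claim.
\end{proof}

\begin{lemma}\label{lem:contour}
Let $f=\hat\varphi$ and $m<M$. For real $x\notin\Lambda\cup\{a_m,a_M\}$,
\begin{equation}\label{eq:contour}
S_{m,M}f(x)=1_{(a_m,a_M)}(x)f(x)+F(x)\bigl(J_{a_M}(x)-J_{a_m}(x)\bigr).
\end{equation}
\end{lemma}

\begin{proof}
Integrate $\frac1{2\pi i}\frac{f(\zeta)}{F(\zeta)(x-\zeta)}$ counterclockwise around $[a_m,a_M]\times[-Y,Y]$, $Y\ge1$. On the horizontal sides $|f|\le\|\varphi\|_1e^{\pi Y}$, $|F|\ge ce^{\pi Y}$ by \eqref{eq:F}, and $|x-\zeta|\ge Y$. Their contribution is at most $C\|\varphi\|_1(a_M-a_m)/Y\to0$ as $Y\to\infty$, and the vertical sides give $J_{a_M}(x)-J_{a_m}(x)$ in the limit. The residue of $\frac{f(\zeta)}{F(\zeta)(x-\zeta)}$ at $\lambda_n\in(a_m,a_M)$ is $\frac{f(\lambda_n)}{F'(\lambda_n)(x-\lambda_n)}$, and the residue at $\zeta=x$, if $x\in(a_m,a_M)$, is $-f(x)/F(x)$. Multiply by $F(x)$.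
\end{proof}

\begin{proposition}\label{prop:basis}
For $0<\alpha<\frac12$ we have $\sup_{m<M}\|T_{m,M}\|<\infty$, and the system $\{e_n\}$ is complete. Hence it is a Schauder basis of $L^2[-\pi,\pi]$ in the order $0,1,-1,2,-2,\dots$.
\end{proposition}

\begin{proof}
\emph{Boundedness.} By \eqref{eq:contour} and Lemma~\ref{lem:J}, $\|S_{m,M}\hat\varphi\|\le\|\hat\varphi\|+C\|\varphi\|\le C\|\hat\varphi\|$ uniformly in $m<M$. So $\|T_{m,M}\|=\|T_{m,M}^*\|\le C$.

\emph{Completeness.} Let $f=\hat\varphi$ vanish on $\Lambda$. Then $S_{m,M}f=0$ for all $m<M$, and \eqref{eq:contour} gives $f(x)=-F(x)(J_{a_M}(x)-J_{a_m}(x))$ for $x\in(a_m,a_M)\setminus\Lambda$. Fix a real $x\notin\Lambda$ and let $m\to-\infty$, $M\to\infty$. By the first bound in Lemma~\ref{lem:J} the right side tends to $0$. So $f=0$ on $\mathbf R\setminus\Lambda$, hence everywhere, and $\varphi=0$.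

\emph{Basis.} The partial-sum operators for the order $0,1,-1,2,-2,\dots$ run over sets of consecutive indices, so each is some $T_{m,M}$. They are uniformly bounded, and on each finite combination of the $e_n$ they are eventually the identity. These combinations are dense, so the partial sums converge strongly to the identity. If $\varphi=\sum_kc_ke_{n_k}$ in norm, then pairing with $\psi_{n_k}$ gives $c_k=\langle\varphi,\psi_{n_k}\rangle$, so the expansion is unique.
\end{proof}

\section{Failure of the Riesz property}\label{sec:fail}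

\begin{proposition}\label{prop:fail}
If $\frac{1-s}2\le\alpha<\frac12$, then $\{e_n\}$ is not a Riesz basis.
\end{proposition}

\begin{proof}
Suppose it were, say $e_n=Bu_n$ with $\{u_n\}$ an orthonormal basis and $B$ bounded and invertible. The system $\{(B^*)^{-1}u_n\}$ is biorthogonal to $\{e_n\}$. Since $\{e_n\}$ is complete, there is only one biorthogonal system, so $\psi_n=(B^*)^{-1}u_n$. Hence for all finite sums
\begin{equation}\label{eq:dual}
\Bigl\|\sum c_nG_n\Bigr\|^2_{L^2(\mathbf R)}=2\pi\Bigl\|\sum c_n\psi_n\Bigr\|^2\le C\sum|c_n|^2 ,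
\end{equation}
where $C$ depends on $B$ but not on the $c_n$. We test this inequality on coefficients for which there is no cancellation to the left of the origin.

\emph{The test function.} Let $R=3^k$ with $k\ge2$, let $\mathcal B=\{n:\lambda_n\in[0,R]\}$, and put
\[
c_n=\frac{F'(\lambda_n)}{|F'(\lambda_n)|^2}\quad(n\in\mathcal B),\qquad Q=\sum_{n\in\mathcal B}|c_n|^2=\sum_{n\in\mathcal B}|F'(\lambda_n)|^{-2}.
\]
The set $\mathcal B$ is not empty by \eqref{eq:sep}, so $Q>0$. Then
\[
G(x):=\sum_{n\in\mathcal B}c_nG_n(x)=F(x)\sum_{n\in\mathcal B}\frac{|F'(\lambda_n)|^{-2}}{x-\lambda_n}.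
\]
For $x\in[-2R,-R]$ all $x-\lambda_n$ with $n\in\mathcal B$ are negative and $|x-\lambda_n|\le3R$. So $|G(x)|\ge|F(x)|\,Q/(3R)$. Here $d(x)=|x|\ge R$, because $E\subset[0,\infty)$ and $0\in E$. So by \eqref{eq:F} $|F(x)|\ge cR^\alpha$ wherever $\operatorname{dist}(x,\Lambda)\ge\frac16$. By \eqref{eq:sep} this holds on the $\frac16$-neighborhood of each $a_m$. Consecutive $a_m$ are at distance between $\frac23$ and $2$, so $[-2R+\frac16,-R-\frac16]$ contains at least $\frac12(R-\frac13)-1\ge\frac R4$ of them. Their $\frac16$-neighborhoods are disjoint, lie in $[-2R,-R]$ and have total measure at least $\frac R{12}$. Hence $\|G\|^2\ge cQ^2R^{2\alpha-1}$. Since \eqref{eq:dual} gives $\|G\|^2\le CQ$,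
\begin{equation}\label{eq:Q}
Q\le CR^{1-2\alpha}
\end{equation}
with $C$ independent of $k$.

\emph{The Cantor count.} On the other hand, $Q\ge c\sum_{\lambda_n\in[0,R]}(1+d(\lambda_n))^{-2\alpha}$ by Proposition~\ref{prop:F}. For $1\le m\le k-1$ the block $[0,3^k-1]$ contains $2^{k-m-1}$ level-$(m+1)$ blocks, each with a gap of length $\ell=3^m+1\ge4$. As consecutive points of $\Lambda$ are at distance $\le2$, the gap contains at least $\frac\ell2-1\ge\frac\ell4$ of them. At each of these points $1+d\le1+\frac{3^m+1}2\le3^m$. All these gaps are disjoint (Section~\ref{sec:E}), so with $l=k-m$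
\[
\frac Q{R^{1-2\alpha}}\ge\frac c4\sum_{m=1}^{k-1}2^{k-m-1}\,3^m\,3^{-2\alpha m}\,3^{-k(1-2\alpha)}=\frac c8\sum_{l=1}^{k-1}\bigl(2\cdot3^{2\alpha-1}\bigr)^l .
\]
Since $2\alpha\ge1-s$ means $2\cdot3^{2\alpha-1}=3^{s-(1-2\alpha)}\ge1$, the right side tends to $\infty$ as $k\to\infty$. This contradicts \eqref{eq:Q}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:H} a function $U$ as required by the construction exists. The sequence $\{\lambda_n\}$ is real, increasing and separated by \eqref{eq:sep}. Propositions~\ref{prop:basis} and~\ref{prop:fail} give the two assertions.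
\end{proof}

\section{The exact threshold: proof of Theorem~\ref{thm:sharp}(i)}\label{sec:threshold}

The test in Section~\ref{sec:fail} compared the average of $(1+d)^{-2\alpha}$ over $[0,R]$ with the size of $(1+d)^{2\alpha}$ on the nearby interval $[-2R,-R]$. Comparisons of this kind, at all places and scales, make up the $A_2$ condition for $(1+d)^{2\alpha}$: a weight $w>0$ on $\mathbf R$ is in $A_2$ if
\[
\sup_I\Bigl(\frac1{|I|}\int_Iw\Bigr)\Bigl(\frac1{|I|}\int_Iw^{-1}\Bigr)<\infty ,
\]
the supremum being over all bounded intervals; on the circle one uses arcs. We now show that $A_2$ holds below the threshold and that it implies the Riesz property. The lemma is stated in a conformally invariant form because Section~\ref{sec:kadec} will need it on the circle.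

\begin{lemma}\label{lem:A2}
Let $0<\gamma<1-s$ and $w=(1+d)^\gamma$. Then
\begin{equation}\label{eq:PA2}
\sup_{x\in\mathbf R,\ y>0}P_yw(x)\,P_y(w^{-1})(x)<\infty .
\end{equation}
Consequently $w\in A_2$ on $\mathbf R$, and the transplant of $w$ to the unit circle by a conformal map of the disc onto the upper half-plane is in $A_2$ on the circle.
\end{lemma}

\begin{proof}
In this proof $C$ may depend on $\gamma$. Put $A=1+y+d(x)$. As $1+d(t)\le A(1+|t-x|/y)$ and $\gamma<1$, we have $P_yw(x)\le CA^\gamma$. It remains to show that $P_y[(A/(1+d))^\gamma](x)\le C$. First we need the analogue of \eqref{eq:logint} for powers. For $r\ge1$, the part of $\{|t-x|\le r\}$ where $1+d\ge r$ has measure at most $2r$. The part where $2^{-l-1}r\le1+d<2^{-l}r$, $l\ge0$, is empty if $2^{-l}r\le1$, and otherwise has measure at most $Cr2^{-l(1-s)}$ by Lemma~\ref{lem:dim}. Hence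
\begin{equation}\label{eq:powint}
\int_{|t-x|\le r}\max\Bigl(1,\frac r{1+d(t)}\Bigr)^\gamma dt\le2r+\sum_{l\ge0}2^{(l+1)\gamma}\,Cr\,2^{-l(1-s)}\le Cr ,
\end{equation}
where $\gamma<1-s$ is used. Now we argue as in Lemma~\ref{lem:poisson}. On $2^{l-1}A<|t-x|\le2^lA$ ($l\ge1$), \eqref{eq:powint} with $r=2^lA$ and $P_y\le\frac{4y}{\pi4^lA^2}$ give a contribution at most $C2^{-l}y/A\le C2^{-l}$. On $|t-x|\le A$ there are three cases.
\begin{itemize}
\item If $y\ge1$ and $d(x)\le y$, then $A\le3y$, $P_y\le\frac1{\pi y}$, and \eqref{eq:powint} gives $CA/y\le C$.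
\item If $d(x)>y$ and $d(x)\ge1$, then $A\le3d(x)$. On $|t-x|\le d(x)/2$ we have $1+d(t)\ge A/6$, so this part contributes at most $6^\gamma$. On the rest $P_y\le\frac{4y}{\pi d(x)^2}$, and \eqref{eq:powint} gives $CyA/d(x)^2\le C$.
\item If $y<1$ and $d(x)<1$, then $A<3$ and $(A/(1+d))^\gamma\le3^\gamma$.
\end{itemize}
These cases are exhaustive, so \eqref{eq:PA2} holds.

Since $P_y(x-t)\ge\frac1{2\pi y}$ for $|t-x|\le y$, \eqref{eq:PA2} bounds the products of averages over $[x-y,x+y]$, which is $A_2$ on $\mathbf R$. Poisson integrals are conformally invariant, so \eqref{eq:PA2} holds for the transplant at all points of the disc. For an arc $I$ with center $\zeta_0$ put $\delta=|I|/2\pi\le1$. At $\zeta\in I$ the Poisson kernel of the point $(1-\delta)\zeta_0$ is at least $\frac1{2\pi}\frac{\delta}{|\zeta-(1-\delta)\zeta_0|^2}\ge\frac1{2\pi}\frac\delta{(\pi\delta+\delta)^2}=\frac c{|I|}$. So the $A_2$ condition on the circle follows.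
\end{proof}

We use two theorems on a weight $w\in A_2$ on $\mathbf R$: the Hardy--Littlewood maximal operator $\mathcal M$ is bounded on $L^2(w\,dx)$ (Muckenhoupt), and so is the Hilbert transform $\mathcal Hf(x)=\mathrm{p.v.}\,\frac1\pi\int\frac{f(t)}{x-t}\,dt$ (Hunt--Muckenhoupt--Wheeden).

\begin{proof}[Proof of Theorem~\ref{thm:sharp}\textup{(i)}]
Propositions~\ref{prop:basis} and~\ref{prop:fail} leave only the Riesz property in the case $2\alpha<1-s$. Let $w=(1+d)^{2\alpha}$, which is in $A_2$ by Lemma~\ref{lem:A2}. We bound $\sum c_n\psi_n$ and $\sum c_ne_n$ from above by $\|c\|_{\ell^2}$; the lower bound for $\sum c_ne_n$ then follows by biorthogonality.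

\emph{The biorthogonal system.} Let $f=\sum c_nG_n$ be a finite sum, put $q_n=c_n/F'(\lambda_n)$, and let $\mu=\sum q_n1_{(\lambda_n-1/3,\lambda_n+1/3)}$; the intervals are disjoint by \eqref{eq:sep}. We estimate $f$ on the line $y=1$, which stays away from the zeros of $F$. By \eqref{eq:F},
\[
|f(x+i)|=|F(x+i)|\,\Bigl|\sum\frac{q_n}{x+i-\lambda_n}\Bigr|\le C\,w(x)^{1/2}\,\Bigl|\sum\frac{q_n}{x+i-\lambda_n}\Bigr| .
\]
For $|t-\lambda_n|\le\frac13$ we have $|x+i-t|\le\frac43|x+i-\lambda_n|$, hence $\bigl|\frac1{x+i-\lambda_n}-\frac1{x+i-t}\bigr|\le\frac C{(x-t)^2+1}$ and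
\[
\Bigl|\frac23\sum\frac{q_n}{x+i-\lambda_n}-\int\frac{\mu(t)\,dt}{x+i-t}\Bigr|\le C\int\frac{|\mu(t)|\,dt}{(x-t)^2+1}\le C\,\mathcal M\mu(x).
\]
The Cauchy integral $\int\frac{\mu(t)\,dt}{x+i-t}$ equals $\pi P_1(\mathcal H\mu)(x)-i\pi P_1\mu(x)$ and is bounded in modulus by $C(\mathcal M\mathcal H\mu(x)+\mathcal M\mu(x))$. By the two theorems just quoted,
\[
\|f(\cdot+i)\|^2\le C\int|\mu|^2w\,dx\le C\sum|q_n|^2(1+d(\lambda_n))^{2\alpha}\le C\sum|c_n|^2 .
\]
Here we used that $(1+d(t))/(1+d(x))\in[\frac12,2]$ for $|t-x|\le1$, and then $|F'(\lambda_n)|\asymp(1+d(\lambda_n))^\alpha$. If $f=\hat\varphi$, then $f(x+i)=\int\varphi(\omega)e^\omega e^{-ix\omega}\,d\omega$, so $\|f\|\le e^\pi\|f(\cdot+i)\|$. Therefore $\|\sum c_n\psi_n\|\le C\|c\|_{\ell^2}$.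

\emph{The exponentials.} Let $f=\hat\varphi$ be arbitrary. The discs of radius $\frac13$ about the $\lambda_n$ are disjoint, so the subharmonicity of $|f|^2$ gives
\begin{equation}\label{eq:bessel}
\sum_n|\langle\varphi,e_n\rangle|^2=\sum_n|f(\lambda_n)|^2\le\frac9\pi\int_{-1/3}^{1/3}\int_{\mathbf R}|f(x+iy)|^2\,dx\,dy\le C\|\varphi\|^2 ,
\end{equation}
because $\int|f(x+iy)|^2\,dx\le2\pi e^{2\pi|y|}\|\varphi\|^2$. By duality $\|\sum c_ne_n\|\le C\|c\|_{\ell^2}$ for finite sums. Finally,
\[
\|c\|_{\ell^2}^2=\Bigl\langle\sum c_ne_n,\ \sum c_n\psi_n\Bigr\rangle\le C\,\Bigl\|\sum c_ne_n\Bigr\|\,\|c\|_{\ell^2}.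
\]
So the linear map taking an orthonormal basis $\{u_n\}$ to $\{e_n\}$ extends to a bounded operator that is bounded below. Its range is dense by Proposition~\ref{prop:basis}, so it is invertible, and $\{e_n\}$ is a Riesz basis.
\end{proof}

\begin{remark}
The bound \eqref{eq:bessel} uses only the separation of $\Lambda$ (with discs of a smaller radius if the separation is smaller), so the upper frame inequality holds for every $\alpha\in(0,\frac12)$. For $\alpha\ge\frac{1-s}2$ it is the lower frame inequality that fails. Otherwise $\{e_n\}$ would be a frame; it would be exact, since after removing $e_n$ the function $\psi_n\ne0$ is orthogonal to all remaining elements, and exact frames are Riesz bases.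
\end{remark}

\begin{remark}\label{rem:power}
Take $E=\{0\}$, so that $d(x)=|x|$. Then Lemma~\ref{lem:dim} holds with $s$ replaced by $0$, since $\{1+|t|<\eta\}$ has measure at most $2\eta$. Apart from Lemma~\ref{lem:dim} itself and Proposition~\ref{prop:fail}, the arguments of Sections~\ref{sec:E}--\ref{sec:threshold} use only the conclusion of that lemma, $0\in E$ and the Lipschitz property of $d$. For this $E$ they give a Riesz basis for every $0<\alpha<\frac12$. So power weights do not separate the two properties in this range.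
\end{remark}

\section{Frequencies near the integers: proof of Theorem~\ref{thm:sharp}(ii)}\label{sec:kadec}

How far is $\lambda_n$ from $n$? Up to the small error in \eqref{eq:center}, the deviation is a constant minus the value at $a_n$ of a primitive of $\rho/\pi$, where $\rho=U_y(\cdot,0)$. By the Cauchy--Riemann equations this primitive is, up to sign and additive constants, a harmonic conjugate of $U$ divided by $\pi$. So we need $U$ with a \emph{small bounded} harmonic conjugate. Condition (H) allows us to change $v$ by a bounded function, and the Helson--Szeg\H{o} theorem says which conjugates can be reached in this way: if $e^{2\theta v}$ is in $A_2$, then $2\theta v$ is, up to a bounded function, the conjugate of a function bounded by less than $\frac\pi2$. To be close to $\frac14$ we take $\alpha$ slightly above the threshold $\frac{1-s}2$ and $\theta$ slightly below $1$.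

Recall the facts on the circle. Let $W$ be a positive integrable weight. If $W\in A_2$, then conjugation $b\mapsto\tilde b$ is bounded on $L^2(W)$ (Hunt--Muckenhoupt--Wheeden). If conjugation is bounded on $L^2(W)$, then $\log W=u+\tilde b$ with $u,b$ real and bounded and $\|b\|_\infty<\frac\pi2$ (Helson--Szeg\H{o}).

\begin{proof}[Proof of Theorem~\ref{thm:sharp}\textup{(ii)}]
\emph{Parameters.} Given $\varepsilon>0$, let
\[
2\alpha=(1-s)(1+\kappa),\qquad\theta=\frac1{1+2\kappa},
\]
with $0<\kappa\le\varepsilon$ so small that $2\alpha<1$. Then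
\[
1-s<2\alpha<1,\qquad2\alpha\theta<1-s,\qquad\frac1{4\theta}=\frac14+\frac\kappa2\le\frac14+\frac\varepsilon2 .
\]

\emph{The function $U$.} With $v=\alpha\log(1+d)$ we have $e^{2\theta v}=(1+d)^{2\alpha\theta}$. By Lemma~\ref{lem:A2} its transplant to the circle is in $A_2$; it is integrable, since Poisson integrals of $e^{2\theta v}$ are finite. Apply the two theorems above to the transplant. In the disc, the Poisson integral of $b+i\tilde b$ is holomorphic; it lies in the Hardy space $H^2$, because $b$ is bounded. Carrying everything back to the half-plane, we get $2\theta v=u+\tilde b$ almost everywhere on $\mathbf R$ with $u,b\in L^\infty(\mathbf R)$ real and $\|b\|_\infty<\frac\pi2$. Here $\tilde b$ denotes the transplanted conjugate function; its Poisson integrals converge, and with $V(x,y)=P_y\tilde b(x)$ the function $P_yb+iV$ is holomorphic in $\{y>0\}$. Moreover, $V=2\theta P_yv-P_yu=2\theta P_yv+O(1)$. Put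
\[
U(x,y)=\frac1{2\theta}V(x,y+L),\qquad L\ge1 .
\]

\emph{Condition \textup{(H)}.} The function $U$ is harmonic on $\{y>-L\}$. By Lemma~\ref{lem:poisson}, $U(x,y)=\alpha\log(1+y+d(x))+O(1)$ for $y\ge0$, with a bound depending on $L$. By the Cauchy--Riemann equations,
\[
\rho(x)=U_y(x,0)=\frac1{2\theta}\,\partial_xP_Lb(x),\qquad|\rho|\le\frac1{2\theta}\cdot\frac\pi2\cdot\int|P_L'|=\frac1{2\theta}\cdot\frac\pi2\cdot\frac2{\pi L}=\frac1{2\theta L},
\]
since $\int|P_L'|=2P_L(0)=\frac2{\pi L}$. Thus (H) holds for $L$ large, with $\eta\to0$ as $L\to\infty$. The construction of $\Lambda$ and the proofs of Propositions~\ref{prop:F}, \ref{prop:basis} and~\ref{prop:fail} used no property of $U$ other than (H), and $\frac{1-s}2<\alpha<\frac12$. So the resulting $\{e^{i\lambda_n\omega}\}$ is a Schauder basis that is not a Riesz basis.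

\emph{The deviation.} Let $\beta=\frac1{2\pi\theta}P_Lb$. Then $\beta'=\rho/\pi$ and $|\beta|\le\frac1{2\pi\theta}\cdot\frac\pi2=\frac1{4\theta}$. The signed $\nu$-mass from $0$ to $x$ is $x+\beta(x)-\beta(0)$, and at $x=a_n$ it equals $n$, so $a_n=n+\beta(0)-\beta(a_n)$. By \eqref{eq:center}, $|\lambda_n-a_n-\frac12|\le\frac\eta{2(1-\eta)}\le\frac\varepsilon2$ for all $n$ if $L$ is large. Hence
\[
\bigl|\lambda_n-n-\bigl(\beta(0)+\tfrac12\bigr)\bigr|\le\frac1{4\theta}+\frac\varepsilon2\le\frac14+\varepsilon .
\]
Replacing each $\lambda_n$ by $\lambda_n-\beta(0)-\frac12$ multiplies all exponentials by one unimodular function of $\omega$. This is a unitary operator, which preserves both the basis property and the failure of the Riesz property. The shifted sequence has all the required properties. The sharpness statement is Kadec's $\frac14$-theorem, as quoted in the theorem.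
\end{proof}

\begin{thebibliography}{1}
\bibitem{ERL} \emph{Overcomplete Expansions For Digital} (as printed: OVERCOMPLETE EXPANSIONS FOR DIGITAL), 1995, \url{http://www2.eecs.berkeley.edu/Pubs/TechRpts/1995/ERL-95-114.pdf}.
\end{thebibliography}

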